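# Polynomials without zeros in $|z|<R$ and the Govil–Rahman conjecture on $\|P'\|_2/\|P\|_2$

## 1. The norm, the zero-free class, and the conjectured bound

**Definition (the norm).** For $P(z)=\sum_{k=0}^n a_kz^k$ put
$$\|P\|_2=\left(\int_0^{2\pi}|P(e^{it})|^2\,\frac{dt}{2\pi}\right)^{1/2}=\left(\sum_{k=0}^n|a_k|^2\right)^{1/2}.$$
The two expressions agree by Parseval's identity. We use the same norm, and the same identity, for functions analytic in a neighborhood of $|z|\le 1$; the sum then runs over all Taylor coefficients. Since $|zP'(z)|=|P'(z)|$ on $|z|=1$ and $zP'(z)=\sum ka_kz^k$,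
$$\|P'\|_2^2=\sum_{k=0}^n k^2|a_k|^2 .$$
When a formula such as $\|(z+R)^n\|_2$ appears, it means the norm of the polynomial $z\mapsto(z+R)^n$.

*Example.* Write $s=R^2$; this abbreviation stays in force throughout. For $P(z)=(z+R)^2=z^2+2Rz+R^2$ we get $\|P\|_2^2=1+4s+s^2$ and $\|P'\|_2^2=4+4s$.

**Definition (the class $\mathcal P_n(R)$).** For $n\ge1$ and $R>1$, let $\mathcal P_n(R)$ be the set of polynomials of degree exactly $n$ having no root in the open disc $\{|z|<R\}$.

*Example.* For $R=2$: $z^2+4$ has roots $\pm2i$, so it lies in $\mathcal P_2(2)$, and $z-3\in\mathcal P_1(2)$. The polynomial $z^2-1$ is not in $\mathcal P_2(2)$. For every $n$ and $R$, the polynomials $z^n+R^n$ and $(z+R)^n$ lie in $\mathcal P_n(R)$, since all their roots have modulus exactly $R$.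

**Definition (the two candidate values).** The polynomial $z^n+R^n$ has derivative $nz^{n-1}$, so its ratio $\|P'\|_2/\|P\|_2$ is $n/\|z^n+R^n\|_2=n/\sqrt{1+R^{2n}}$. The polynomial $(z+R)^n$ has derivative $n(z+R)^{n-1}$, so its squared ratio is $n^2A_n(R)$, where
$$A_n(R)=\frac{\|(z+R)^{n-1}\|_2^2}{\|(z+R)^n\|_2^2}.$$

*Example.* $A_1(R)=\dfrac1{1+s}$, $\ A_2(R)=\dfrac{1+s}{1+4s+s^2}$, $\ A_4(R)=\dfrac{1+9s+9s^2+s^3}{1+16s+36s^2+16s^3+s^4}$.

Now the question. A result of Govil and Rahman says that every $P\in\mathcal P_n(R)$ satisfies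
$$\frac{\|P'\|_2}{\|P\|_2}\le\frac{n}{\sqrt{1+R^2}}.\tag{1}$$
How large can the ratio really be? The Govil–Rahman conjecture, posed as a problem in "Bernstein-Type Inequalities With Bombieri Norm", says that the worst polynomial is always one of our two candidates:
$$\frac{\|P'\|_2}{\|P\|_2}\le n\max\left\{\frac1{\|z^n+R^n\|_2},\ \frac{\|(z+R)^{n-1}\|_2}{\|(z+R)^n\|_2}\right\}\qquad\text{for all }P\in\mathcal P_n(R).\tag{2}$$
The problem is to prove or disprove (2). We shall see that it is true for $n\le3$ and false for every $n\ge4$.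

## 2. Degrees one and two by hand, and the substitution $z\mapsto z^m$

**Degree one.** Let $P=c(z-a)$ with $|a|\ge R$. Then $\|P'\|_2/\|P\|_2=(1+|a|^2)^{-1/2}\le(1+R^2)^{-1/2}$. Both entries of the maximum in (2) equal $(1+R^2)^{-1/2}$. So (2) holds for $n=1$.

**Degree two, zeros on the circle.** Let both zeros lie on $|z|=R$. A rotation $z\mapsto e^{i\varphi}z$ changes neither norm, so we may take the zeros to be $Re^{\pm i\alpha}$. Then $P=z^2-2R\cos\alpha\,z+R^2$ up to a constant, and with $u=4s\cos^2\alpha\in[0,4s]$,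
$$\frac{\|P'\|_2^2}{\|P\|_2^2}=\frac{4+u}{1+s^2+u}.$$
This is increasing in $u$ if $1+s^2>4$, decreasing if $1+s^2<4$, and constantly $1$ if $s^2=3$. The extreme values $u=0$ and $u=4s$ belong to $z^2+R^2$ and to $(z\pm R)^2$. So among these polynomials one of the two candidates wins, as conjectured: $z^2+R^2$ for $R^4<3$, $(z+R)^2$ for $R^4>3$, with a tie at $R^4=3$.

**Copying the tie into higher degree.** Let $p\in\mathcal P_2(R^m)$ and $P(z)=p(z^m)$. Then $P\in\mathcal P_{2m}(R)$. Substituting $z^m$ for $z$ only spreads the coefficients out, so $\|P\|_2=\|p\|_2$; and $zP'(z)=m\,z^mp'(z^m)$, so $\|P'\|_2=m\|p'\|_2$. Apply this with $n=2m$ to $p=z^2+R^{2m}$ and $p=(z+R^m)^2$. The degree-two comparison, with $R^m$ in place of $R$, says: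
$$(z^{n/2}+R^{n/2})^2\ \text{ has a larger ratio than }\ z^n+R^n\quad\Longleftrightarrow\quad R^{2n}>3 .$$
For $n=2$ the polynomial on the left is the second candidate. For $n=4$ it is a third polynomial, $(z^2+R^2)^2$. It threatens the conjecture as soon as $R^8>3$, unless $(z+R)^4$ is already ahead there. We test a value of $R^8$ just above $3$.

**Explicit counterexample.** Let $n=4$, $s=R^2=1.32$, and $P=(z^2+R^2)^2=z^4+2R^2z^2+R^4$. Then $s^2=1.7424$, $s^3=2.299968$, $s^4=3.03595776$. Here $P'=4z^3+4R^2z$, so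
$$\frac{\|P'\|_2^2}{\|P\|_2^2}=\frac{16+16s^2}{1+4s^2+s^4}=\frac{43.8784}{11.00555776}>3.986,$$
because $3.986\cdot11.00555776<43.869$. The two candidates give
$$\frac{16}{\|z^4+R^4\|_2^2}=\frac{16}{4.03595776}<3.965,\qquad 16A_4(R)=\frac{493.785088}{124.68184576}<3.961,$$
because $3.965\cdot4.03595776>16.002$ and $3.961\cdot124.68184576>493.86$. So $\|P'\|_2/\|P\|_2$ strictly exceeds the bound in (2). This alone disproves the conjecture as stated for all $n$. The rest of the lecture shows that the failure occurs in every degree $n\ge4$, that it does not occur for $n\le3$, and how far each candidate's bound remains valid.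

## 3. The threshold $R_n$ and the four theorems

**Definition (the competitor $P_n$ and the threshold $R_n$).** Let $n\ge2$. If $n$ is even,
$$P_n(z)=(z^{n/2}+R^{n/2})^2,\qquad R_n>1\ \text{ is given by }\ R_n^{2n}=3.$$
If $n=2m+1\ge3$ is odd,
$$P_n(z)=(z^m+R^m)(z^{m+1}+R^{m+1}),$$
and $R_n^2$ is the unique positive root of
$$h(s)=(1+s^n)\bigl(m^2s+(m+1)^2\bigr)-n^2(1+s).$$

All zeros of $P_n$ lie on $|z|=R$, so $P_n\in\mathcal P_n(R)$. We check that the odd case makes sense. Expanding,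
$$h(s)=m^2s^{n+1}+(m+1)^2s^n-(n^2-m^2)s-\bigl(n^2-(m+1)^2\bigr),$$
where $n^2-m^2>0$ and $n^2-(m+1)^2>0$ because $n=2m+1>m+1$. For $s>0$,
$$\frac{h(s)}s=m^2s^n+(m+1)^2s^{n-1}-(n^2-m^2)-\frac{n^2-(m+1)^2}{s}$$
is strictly increasing, from $-\infty$ at $0^+$ to $+\infty$. So $h$ has exactly one positive root, with $h<0$ before it and $h>0$ after it. Finally $h(1)=2\bigl(m^2+(m+1)^2-n^2\bigr)=-4m(m+1)<0$, so the root exceeds $1$.

*Example.* $R_2^2=\sqrt3$ and $R_4^2=3^{1/4}$. For $n=3$ we have $m=1$ and $h(s)=s^4+4s^3-8s-5=(s+1)^2(s^2+2s-5)$, so $R_3^2=\sqrt6-1\approx1.449$, and $P_3=(z+R)(z^2+R^2)$.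

**Theorem 1.** The inequality (2) holds for all $R>1$ and all $P\in\mathcal P_n(R)$ if $n\le3$. For each $n\ge4$ it is false: there is $\varepsilon>0$ such that for every $R\in(R_n,R_n+\varepsilon)$ the polynomial $P_n$ violates it. More precisely, it fails for all $R\in(R_n,R_n^*]$, where $R_n^*>R_n$ is the first $R>R_n$ with $A_n(R)=1/(1+R^{2n})$.

**Theorem 2.** Let $n\ge2$ and $R>1$. The bound
$$\frac{\|P'\|_2}{\|P\|_2}\le\frac n{\|z^n+R^n\|_2}=\frac{n}{\sqrt{1+R^{2n}}}\qquad\text{for all }P\in\mathcal P_n(R)$$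
holds if and only if $R\le R_n$. If $R<R_n$, equality holds only for $P=c(z^n+e^{i\theta}R^n)$. Hence for $n\ge4$ the inequality (2) is true for $1<R\le R_n$ and false immediately to the right of $R_n$.

**Theorem 3.** If $n^2A_n(R)\le1$, in particular if $R^2\ge n^2-1$, then $\|P'\|_2/\|P\|_2\le n\sqrt{A_n(R)}$ on $\mathcal P_n(R)$, with equality for $(z+R)^n$. So (2) holds for such $R$.

**Theorem 4.** For all $R>1$,
$$\max_{P\in\mathcal P_4(R)}\frac{\|P'\|_2^2}{\|P\|_2^2}=16\max\left\{\frac1{1+R^8},\ \frac{1+R^4}{1+4R^4+R^8},\ A_4(R)\right\};$$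
the three entries are the values for $z^4+R^4$, $(z^2+R^2)^2$, $(z+R)^4$. For $n=4$ the inequality (2) is false exactly when $3^{1/4}<R^2<s_*$, where $s_*\in(1.335,1.336)$ is the unique root in $(1,\infty)$ of
$$k(s)=7+24s-5s^2+3s^4-8s^5-s^6.$$

## 4. Rescaling to the unit disc: the quadratic form $\Phi$

The purpose of this section is to replace a statement about a ratio by the sign of a quadratic form in coefficients, with all zeros outside the unit disc.

**Definition (the form $\Phi$ and the paired weights).** For $P\in\mathcal P_n(R)$ put $Q(z)=P(Rz)=\sum_{k=0}^nq_kz^k$. It has degree $n$ and no zeros in $|z|<1$. Fix $\lambda>0$ and set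
$$c_k=(k^2-\lambda)R^{-2k},\qquad \Phi(Q)=\sum_{k=0}^nc_k|q_k|^2,\qquad \gamma_k=c_k+c_{n-k}.$$

Since $q_k=R^ka_k$, we have $\Phi(Q)=\|P'\|_2^2-\lambda\|P\|_2^2$. Therefore
$$\frac{\|P'\|_2^2}{\|P\|_2^2}\le\lambda\iff\Phi(Q)\le0,\tag{3}$$
and the same holds with both inequalities strict, and with both replaced by equalities. The form makes sense for any polynomial of degree at most $n$, and we use it in that generality.

*Example.* For $n=4$: $\gamma_0=c_0+c_4$, $\gamma_1=\gamma_3=c_1+c_3$, $\gamma_2=2c_2$. For $n=2$ and $P=z^2+R^2$: $Q=R^2(1+z^2)$ and $\Phi(Q)=R^4\gamma_0$ with $\gamma_0=-\lambda+(4-\lambda)/s^2$, which vanishes exactly at $\lambda=4/(1+s^2)$, the squared ratio of $z^2+R^2$.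

Write $w=R^{2n}$. Up to constant factors, $z^n+R^n$, $(z+R)^n$ and $P_n$ rescale to $1+z^n$, $(1+z)^n$, and $(1+z^{n/2})^2$ for $n$ even, respectively $1+z^m+z^{m+1}+z^n$ for $n=2m+1$. Since $\gamma_0=-\lambda+(n^2-\lambda)/w$,
$$\gamma_0\le0\iff\lambda\ge\frac{n^2}{1+w},\qquad \gamma_0=0\iff\lambda=\frac{n^2}{1+w}.\tag{4}$$
By (3) applied to $(z+R)^n$,
$$\Phi\bigl((1+z)^n\bigr)\le0\iff\lambda\ge n^2A_n(R),\tag{5}$$
with strict inequality on one side if and only if on the other, and likewise equality.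

## 5. Coefficient bounds alone: large $R$, and where they stop

The first thing to try is to bound each $|q_k|$ separately and insert the bounds into $\Phi$.

**Lemma 1.** If $Q=\sum q_kz^k$ has degree at most $n$ and no zeros in $|z|<1$, then $|q_k|\le\binom nk|q_0|$ for all $k$.

*Proof.* Let $d\le n$ be the degree and $a_1,\dots,a_d$ the zeros, so $|a_j|\ge1$. Then $Q(z)=q_0\prod_j(1-z/a_j)$, and $q_k/q_0$ is up to sign the $k$-th elementary symmetric function of the $1/a_j$. It is a sum of $\binom dk\le\binom nk$ terms of modulus at most $1$. $\square$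

This settles one range at once.

**Proof of Theorem 3.** Let $\lambda=n^2A_n(R)\le1$. Then $c_k=(k^2-\lambda)R^{-2k}\ge0$ for all $k\ge1$. Insert Lemma 1 in every term with $k\ge1$:
$$\Phi(Q)\le|q_0|^2\left(c_0+\sum_{k=1}^nc_k\binom nk^2\right)=|q_0|^2\,\Phi\bigl((1+z)^n\bigr)=0,$$
the last step by (5). By (3) this is the bound, and $(z+R)^n$ attains it by the definition of $A_n$. Since the maximum in (2) is at least $\sqrt{A_n(R)}$, (2) follows.

If $R^2\ge n^2-1$, then (1) applied to $(z+R)^n$ gives $n^2A_n(R)\le n^2/(1+R^2)\le1$. (The inequality $A_n\le1/(1+R^2)$ can also be seen directly. Let $(z+R)^{n-1}=\sum b_kz^k$, with $b_k>0$ for $0\le k\le n-1$. On $|z|=1$, $|z+R|^2=1+R^2+2R\cos t$, and integrating against $|\sum b_kz^k|^2$ gives $\|(z+R)^n\|_2^2=(1+R^2)\sum b_k^2+2R\sum b_kb_{k+1}\ge(1+R^2)\|(z+R)^{n-1}\|_2^2$.) $\square$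

For later use, record what the display proves:
$$\text{if }\lambda\le1\text{ and }\Phi\bigl((1+z)^n\bigr)\le0,\text{ then }\Phi(Q)\le0.\tag{6}$$

**Where this stops.** Suppose we want the bound of Theorem 2 in degree $4$, for $1<R\le R_4$, that is $1<s^4\le3$. Now $\lambda=16/(1+s^4)\in[4,8)$, so $c_1<0$, $c_2\le0$, $c_3>0$, and $c_0+c_4=\gamma_0=0$. The bounds of Lemma 1 say nothing useful about the negative terms, and the most they give is
$$\Phi(Q)\le|q_0|^2(c_0+16c_3+c_4)=16c_3|q_0|^2,$$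
which is positive. The loss is not in the arithmetic: the coefficients $(1,0,0,4,1)$ satisfy every inequality of Lemma 1 and give $\Phi=16c_3>0$. But $1+4z^3+z^4$ does have a zero in $|z|<1$. Otherwise its four zeros, whose product has modulus $1$, would all be unimodular; as their sum has modulus $4$, they would coincide, and the polynomial would be $(z+1)^4$. What Lemma 1 misses is that a large $q_3$ must be accompanied by other large coefficients. One hopes to cancel $c_3|q_3|^2$ against the negative $c_1|q_1|^2$. For that one needs control of $q_{n-k}$ by $q_k$.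

The naive form of that control is false. Take
$$Q(z)=(1+z^3)\left(1+\tfrac z2\right)=1+\tfrac12z+z^3+\tfrac12z^4,\tag{7}$$
with zeros at the cube roots of $-1$ and at $-2$. Here $|q_3|=1>\frac12=|q_1|$. So the comparison cannot be made one coefficient at a time.

## 6. The reversed polynomial

The way past this point is to add to $Q$ its reversed polynomial. The sum $\Phi(Q)+\Phi(Q^*)$ sees only the paired weights $\gamma_k$. The difference $\Phi(Q)-\Phi(Q^*)$ is controlled by partial sums of coefficients, and those can be compared.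

**Definition (reversal).** For $Q$ of degree at most $n$ put $Q^*(z)=z^n\overline{Q(1/\bar z)}$. Its $k$-th coefficient is $\overline{q_{n-k}}$.

*Example.* For (7) with $n=4$: $Q^*=\frac12+z+\frac12z^3+z^4=(1+z^3)(z+\frac12)$.

Grouping terms,
$$\Phi(Q)+\Phi(Q^*)=\sum_{k=0}^nc_k\bigl(|q_k|^2+|q_{n-k}|^2\bigr)=\sum_{k=0}^n\gamma_k|q_k|^2.\tag{8}$$
So whenever we know $\Phi(Q)\le\Phi(Q^*)$, we get $2\Phi(Q)\le\sum\gamma_k|q_k|^2$. The next lemma says when we know it. For a sequence of coefficients put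
$$d_k=|q_k|^2-|q_{n-k}|^2,\qquad D_j=\sum_{k=0}^jd_k,\qquad S_k=|q_k|^2+|q_{n-k}|^2 .$$

*Example.* For (7): $(d_0,\dots,d_4)=\left(\frac34,-\frac34,0,\frac34,-\frac34\right)$, $(D_0,\dots,D_4)=\left(\frac34,0,0,\frac34,0\right)$, $S_0=S_1=\frac54$, $S_2=0$. Some $d_k$ with $k<n/2$ is negative, but no $D_j$ is.

**Lemma 2.** Let $Q$ have degree $n$ and no zeros in $|z|<1$.

(i) $D_j\ge0$ for $0\le j\le n$, $D_n=0$, and $D_{n-1-j}=D_j$ for $0\le j\le n-1$.

(ii) $\Phi(Q)-\Phi(Q^*)=-\sum_{k=0}^{n-1}(c_{k+1}-c_k)D_k$.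

(iii) For each real $\theta$, the polynomial $G_\theta=Q+e^{i\theta}Q^*$ is either identically $0$ or has degree $n$ and all its zeros on $|z|=1$.

(iv) If $g_k$ are the coefficients of $G_\theta$, then the average of $|g_k|^2$ over $\theta$ is $S_k$.

*Proof.* **The quotient $B=Q^*/Q$.** Let $a_1,\dots,a_n$ be the zeros of $Q$, so $|a_j|\ge1$. From $Q=q_n\prod(z-a_j)$ we get $Q^*=\overline{q_n}\prod(1-\bar a_jz)$, so
$$B(z)=\frac{Q^*(z)}{Q(z)}=\frac{\overline{q_n}}{q_n}\prod_{j=1}^n\frac{1-\bar a_jz}{z-a_j}.$$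
If $|a_j|=1$, then $1-\bar a_jz=-\bar a_j(z-a_j)$ and the factor is the unimodular constant $-\bar a_j$. If $|a_j|>1$, the factor is analytic near $|z|\le1$, and
$$|z-a_j|^2-|1-\bar a_jz|^2=(|a_j|^2-1)(1-|z|^2),$$
so it has modulus $1$ on $|z|=1$ and modulus less than $1$ in $|z|<1$. Thus, after cancellation, $B$ is analytic in a neighborhood of $|z|\le1$, with $|B|=1$ on the circle. If some $|a_j|>1$, then $|B|<1$ in $|z|<1$; otherwise $B$ is a unimodular constant.

**Partial sums, for (i).** Let $T_jF$ be the Taylor polynomial of $F$ at $0$ of degree at most $j$. The coefficients of $BQ$ up to index $j$ involve only the coefficients of $Q$ up to index $j$, so $T_jQ^*=T_j(BQ)=T_j(B\,T_jQ)$. By Parseval, truncation does not increase the norm, and multiplication by $B$ preserves it since $|B|=1$ on the circle. Hence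
$$\sum_{k\le j}|q_{n-k}|^2=\|T_jQ^*\|_2^2\le\|B\,T_jQ\|_2^2=\|T_jQ\|_2^2=\sum_{k\le j}|q_k|^2,$$
which is $D_j\ge0$. Since $d_{n-k}=-d_k$, the total $D_n$ is $0$, and $D_{n-1-j}=D_n-\sum_{k\ge n-j}d_k=-\sum_{i\le j}d_{n-i}=\sum_{i\le j}d_i=D_j$.

**Abel summation, for (ii).** We have $\Phi(Q)-\Phi(Q^*)=\sum_{k=0}^nc_kd_k$. With $d_k=D_k-D_{k-1}$ and $D_{-1}=0$ this equals $c_nD_n-\sum_{k=0}^{n-1}(c_{k+1}-c_k)D_k$, and $D_n=0$.

**Zeros of $G_\theta$, for (iii).** Suppose $G_\theta\not\equiv0$. First, $G_\theta$ has no zeros in $|z|<1$: we have $G_\theta=Q(1+e^{i\theta}B)$, and if some $|a_j|>1$ then $|B|<1$ and $Q\ne0$ there; otherwise $B$ is constant and $G_\theta$ is a nonzero multiple of $Q$. Next, $G_\theta^*=Q^*+e^{-i\theta}Q=e^{-i\theta}G_\theta$. Comparing coefficients, $|g_n|=|g_0|=|G_\theta(0)|\ne0$, so the degree is $n$. Comparing zeros, if $G_\theta(a)=0$ then $a\ne0$ and $G_\theta(1/\bar a)=0$. A zero with $|a|>1$ would produce one in $|z|<1$, so all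 zeros have modulus $1$.

**Averaging, for (iv).** We have $g_k=q_k+e^{i\theta}\overline{q_{n-k}}$ and $|g_k|^2=S_k+2\operatorname{Re}(e^{-i\theta}q_kq_{n-k})$. The last term averages to $0$. $\square$

*Example.* For (7), $G_0=\frac32(1+z+z^3+z^4)=\frac32(1+z)(1+z^3)$ and $G_\pi=\frac12(1-z)(1+z^3)$. All zeros are unimodular, as they should be.

Part (iii) will be used together with Lemma 1: since $|g_1|\le n|g_0|$ for every $\theta$ (trivially if $G_\theta\equiv0$), averaging gives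
$$S_1\le n^2S_0.\tag{9}$$
Applying Lemma 1 to $Q$ directly would only give $S_1\le2n^2|q_0|^2$, which is worse whenever $|q_n|<|q_0|$.

## 7. The signs of the paired weights $\gamma_k$

To use (8) we need to know the signs of the $\gamma_k$. The next lemma says that the largest values occur, in the relevant sense, at the ends $k=0$ and $k=\lfloor n/2\rfloor$.

**Lemma 3.** Let $\lambda>0$, $L=\ln w>0$. For $0\le k\le n/2$ and $y=\frac12-\frac kn\in[0,\frac12]$,
$$\gamma_k=2n^2w^{-1/2}\cosh(yL)\,g(y),\qquad g(y)=\tfrac14-\tfrac\lambda{n^2}+y^2-y\tanh(yL).$$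
If $0\le i<j<l\le n/2$ and $\gamma_i\le0$, $\gamma_l\le0$, then $\gamma_j<0$.

*Proof.* **The formula.** With $x=k/n=\frac12-y$ we have $R^{-2k}=w^{-x}=w^{-1/2}w^y$ and $R^{-2(n-k)}=w^{-1/2}w^{-y}$. Also $x^2=\frac14-y+y^2$ and $(1-x)^2=\frac14+y+y^2$. So
$$\gamma_k=n^2w^{-1/2}\left[\left(\tfrac14-y+y^2-\tfrac\lambda{n^2}\right)w^y+\left(\tfrac14+y+y^2-\tfrac\lambda{n^2}\right)w^{-y}\right].$$
Since $w^y+w^{-y}=2\cosh(yL)$ and $w^y-w^{-y}=2\sinh(yL)$, the bracket is $2(\frac14+y^2-\frac\lambda{n^2})\cosh(yL)-2y\sinh(yL)$, as claimed.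

**The shape of $g$.** For $y>0$ and $u=yL$,
$$g'(y)=2y-\tanh u-u\operatorname{sech}^2u=y\left(2-L\left[\frac{\tanh u}u+\operatorname{sech}^2u\right]\right).$$
The function $\operatorname{sech}^2u$ is strictly decreasing for $u>0$. So is $\tanh u/u$: its derivative is $(u-\sinh u\cosh u)/(u^2\cosh^2u)$, and $\sinh u\cosh u=\frac12\sinh2u>u$. Hence $g'(y)/y$ is strictly increasing on $(0,\frac12]$.

**The sign statement.** Let $0\le a<y<b\le\frac12$. If $g'(y)\le0$, then $g'<0$ on $(a,y)$, so $g(y)<g(a)$. If $g'(y)>0$, then $g'>0$ on $(y,b)$, so $g(y)<g(b)$. In either case $g(y)<\max\{g(a),g(b)\}$. Apply this with $a,y,b$ belonging to $l,j,i$. Since $\gamma_k$ has the sign of $g$, both end values are $\le0$, and $\gamma_j<0$. $\square$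

The threshold $R_n$ is the place where the middle weight changes sign while $\gamma_0$ is held at $0$.

**Lemma 4.** Let $n\ge2$, $\lambda=n^2/(1+w)$, $\mu=\lfloor n/2\rfloor$. Then $\gamma_\mu$ is $<0$, $=0$, $>0$ according as $R<R_n$, $R=R_n$, $R>R_n$. Moreover $R_n\le n/(n-1)$.

*Proof.* **Sign of $\gamma_\mu$.** For $n$ even, $\gamma_{n/2}=2c_{n/2}=2n^2R^{-n}\left(\frac14-\frac1{1+w}\right)$ has the sign of $w-3$. For $n=2m+1$,
$$\gamma_m=c_m+c_{m+1}=R^{-2(m+1)}\left[m^2s+(m+1)^2-\lambda(1+s)\right].$$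
Multiplying the bracket by $1+w=1+s^n>0$ gives $h(s)$. So $\gamma_m$ has the sign of $h(s)$, and that is negative, zero, positive according as $s<R_n^2$, $s=R_n^2$, $s>R_n^2$.

**The bound on $R_n$.** Let $s_0=(n/(n-1))^2$. Since $-\ln(1-\frac1n)>\frac1n$, we have $s_0^n=\exp\left(-2n\ln(1-\frac1n)\right)>e^2>7$. For $n$ even, $R_n^{2n}=3<s_0^n$. For $n=2m+1\ge3$, $m^2s_0=n^2/4$ because $n-1=2m$, and $(m+1)^2>n^2/4$. Also $s_0\le\frac94$ because $n\ge3$. Therefore
$$(1+s_0^n)\left(m^2s_0+(m+1)^2\right)>8\cdot\tfrac{n^2}2=4n^2>\tfrac{13}4n^2\ge n^2(1+s_0),$$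
that is, $h(s_0)>0$, so $R_n^2<s_0$. $\square$

## 8. The sharp range for $z^n+R^n$: proof of Theorem 2

Throughout, $\lambda=n^2/(1+w)$, so $\gamma_0=0$ by (4).

**Step 1: $P_n$ beats $z^n+R^n$ when $R>R_n$.** Up to a positive constant, the value of $\Phi$ at the rescaled $P_n$ is
$$c_0+4c_{n/2}+c_n=\gamma_0+2\gamma_{n/2}\ (n\text{ even}),\qquad c_0+c_m+c_{m+1}+c_n=\gamma_0+\gamma_m\ (n=2m+1).$$
By Lemma 4 both are positive when $R>R_n$. Hence, by (3),
$$\frac{\|P_n'\|_2}{\|P_n\|_2}>\frac n{\sqrt{1+R^{2n}}}\qquad(R>R_n),\tag{10}$$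
and the bound of Theorem 2 fails.

**Step 2: for $1<R\le R_n$ we have $\Phi(Q)\le\Phi(Q^*)$.** By Lemma 4, $R\le n/(n-1)\le(k+1)/k$ for $1\le k\le n-1$, so $(k+1)^2\ge R^2k^2$ for $0\le k\le n-1$. Consequently
$$c_{k+1}-c_k=R^{-2k-2}\left[(k+1)^2-R^2k^2+\lambda(R^2-1)\right]>0\qquad(0\le k\le n-1).$$
Since $D_k\ge0$, Lemma 2(ii) gives $\Phi(Q)\le\Phi(Q^*)$.

**Step 3: all $\gamma_k\le0$, hence the bound.** We have $\gamma_0=0$, and $\gamma_{\lfloor n/2\rfloor}\le0$ by Lemma 4. Lemma 3 covers the indices strictly between, and $\gamma_{n-k}=\gamma_k$ covers the rest. By (8),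
$$2\Phi(Q)\le\Phi(Q)+\Phi(Q^*)=\sum_{k=0}^n\gamma_k|q_k|^2\le0,$$
and (3) turns this into the bound.

**Step 4: equality when $R<R_n$.** Now $\gamma_{\lfloor n/2\rfloor}<0$, so by Lemma 3 and symmetry $\gamma_k<0$ for $1\le k\le n-1$. If $\Phi(Q)=0$, both inequalities in the last display are equalities. The second one gives $q_k=0$ for $1\le k\le n-1$. The first one gives
$$0=\Phi(Q)-\Phi(Q^*)=c_0d_0+c_nd_n=(c_0-c_n)\left(|q_0|^2-|q_n|^2\right).$$
By Step 2, $c_n>c_0$, so $|q_0|=|q_n|$. Thus $Q$ is a multiple of $z^n+e^{i\theta}$ for some real $\theta$, and $P=c(z^n+e^{i\theta}R^n)$. These polynomials do attain equality, since their $\Phi$ is a multiple of $\gamma_0=0$.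

For $R\le R_n$ the right side of (2) is at least $n/\sqrt{1+R^{2n}}$, so (2) is true there. That (2) is false immediately to the right of $R_n$ when $n\ge4$ is proved in the next section. $\square$

## 9. Failure in every degree $n\ge4$

By (10), $P_n$ exceeds the first entry of the maximum as soon as $R>R_n$. To contradict (2) we must see that near $R_n$ the second entry is smaller than the first. This is where $n\ge4$ enters.

**Step 1: at $R=R_n$ the second entry is strictly smaller.** Take $R=R_n$ and $\lambda=n^2/(1+w)$. Then $\gamma_0=0$ and, by Lemma 4, $\gamma_{\lfloor n/2\rfloor}=0$. By Lemma 3, $\gamma_k<0$ for $0<k<\lfloor n/2\rfloor$, and this range contains $k=1$ because $n\ge4$. By symmetry all $\gamma_k\le0$. The polynomial $(1+z)^n$ equals its own reversal, so (8) gives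
$$\Phi\bigl((1+z)^n\bigr)=\frac12\sum_{k=0}^n\binom nk^2\gamma_k<0 .$$
By the strict form of (5), $A_n(R_n)<1/(1+R_n^{2n})$.

**Step 2: the failure just after $R_n$.** Both sides of this inequality are continuous in $R$, so it persists on $[R_n,R_n+\varepsilon)$ for some $\varepsilon>0$. For $R$ in $(R_n,R_n+\varepsilon)$ the right side of (2) is $n/\sqrt{1+R^{2n}}$, and (10) shows that $P_n$ violates it.

**Step 3: failure up to the first crossing.** On $|z|=1$ we have $|z+R|\le1+R$, so $\|(z+R)^n\|_2\le(1+R)\|(z+R)^{n-1}\|_2$ and $A_n(R)\ge(1+R)^{-2}$. For large $R$ this exceeds $1/(1+R^{2n})$. The continuous function $A_n(R)-1/(1+R^{2n})$ is thus negative at $R_n$ and positive for large $R$. So it has a first zero $R_n^*>R_n$. On $(R_n,R_n^*]$ we have $A_n(R)\le1/(1+R^{2n})$, the right side of (2) is still $n/\sqrt{1+R^{2n}}$, and $P_n$ violates (2) by (10). This proves the part of Theorem 1 with $n\ge4$. $\square$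

For $n=2$ and $n=3$ there is no index strictly between $0$ and $\lfloor n/2\rfloor=1$, so Step 1 gives no strict inequality. In fact at $R=R_n$ all $\gamma_k$ vanish, and the two candidates tie.

## 10. Degrees two and three

Degree one was done in Section 2. Let $n\in\{2,3\}$ and
$$\lambda=n^2\max\left\{\frac1{1+w},\,A_n(R)\right\}.$$
By (4) and (5), $\gamma_0\le0$ and $\Phi((1+z)^n)\le0$. By (3), the inequality (2) is the statement $\Phi(Q)\le0$ for every $Q$ coming from $\mathcal P_n(R)$.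

**Step 1: the range $\lambda\le1$.** This is (6).

**Step 2: if $\lambda>1$, then $\Phi(Q)\le\Phi(Q^*)$.** The individual differences $c_{k+1}-c_k$ need not all be checked, because $D_{n-1-j}=D_j$ lets us group them. For $n=2$ we have $D_0=D_1$, so Lemma 2(ii) reads $\Phi(Q)-\Phi(Q^*)=-(c_2-c_0)D_0$, and
$$s^2(c_2-c_0)=4+\lambda(s^2-1)>0 .$$
For $n=3$ we have $D_0=D_2$, so
$$\Phi(Q)-\Phi(Q^*)=-(c_1-c_0+c_3-c_2)D_0-(c_2-c_1)D_1 .$$
Here
$$s^2(c_2-c_1)=(4-\lambda)-(1-\lambda)s=3+(\lambda-1)(s-1)>0,$$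
$$s^3(c_1-c_0+c_3-c_2)=(1-\lambda)s^2+\lambda s^3+(9-\lambda)-(4-\lambda)s=(s-2)^2+5+\lambda(s-1)(s^2+1)>0 .$$
Since $D_0,D_1\ge0$, the claim follows in both cases. The hypothesis $\lambda>1$ was used for $c_2-c_1$.

**Step 3: the symmetrized sum, $n=3$.** By Step 2 and (8), $2\Phi(Q)\le\gamma_0S_0+\gamma_1S_1$. If $\gamma_1\le0$, both terms are $\le0$. If $\gamma_1>0$, use $S_1\le9S_0$ from (9):
$$2\Phi(Q)\le(\gamma_0+9\gamma_1)S_0=\Phi\bigl((1+z)^3\bigr)S_0\le0,$$
where $\Phi((1+z)^3)=c_0+9c_1+9c_2+c_3=\gamma_0+9\gamma_1$.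

**Step 4: the symmetrized sum, $n=2$.** Here $\gamma_1=2c_1$ and $S_1=2|q_1|^2$, so (8) gives $2\Phi(Q)\le\gamma_0S_0+c_1S_1$. If $c_1\le0$ this is $\le0$. If $c_1>0$, use $S_1\le4S_0$:
$$2\Phi(Q)\le(\gamma_0+4c_1)S_0=\Phi\bigl((1+z)^2\bigr)S_0\le0 .$$
So (2) holds for $n\le3$, and Theorem 1 is proved. $\square$

## 11. Degree four: the exact maximum and the exact failure range

In degree four the symmetrized sum involves $S_0,S_1,S_2$. Besides (9) we need a bound on $S_2$ that is sharp for $(1+z^2)^2$ as well as for $(1+z)^4$. Lemma 1 would give $S_2\le36S_0$, which is far from sharp for $(1+z^2)^2$, where $S_0=2$, $S_1=0$, $S_2=8$.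

**Lemma 5.** If $G=\sum_{k=0}^4g_kz^k$ has degree $4$ and all its zeros on $|z|=1$, then $|g_2|^2\le4|g_0|^2+2|g_1|^2$.

*Proof.* Divide by $g_4$ to have $g_4=1$. With $e_i$ the elementary symmetric functions of the zeros, $|g_0|=|e_4|=1$, $|g_2|=|e_2|$, and $|g_1|=|e_3|=|e_4\overline{e_1}|=|e_1|$, because the reciprocal of a unimodular number is its conjugate. Any two unimodular numbers can be written as $e^{i(\sigma\pm\alpha)}$, so write the zeros as $e^{i(\sigma\pm\alpha)}$, $e^{i(\tau\pm\beta)}$, and set $p=\cos\alpha$, $q=\cos\beta$, $r=\cos(\sigma-\tau)$. Then $e_1=2pe^{i\sigma}+2qe^{i\tau}$ and $e_2=e^{2i\sigma}+e^{2i\tau}+4pq\,e^{i(\sigma+\tau)}$, so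
$$|e_1|^2=4(p^2+q^2+2pqr),\qquad|e_2|=|2r+4pq| .$$
In $4+2|e_1|^2-|e_2|^2$ the terms $16pqr$ cancel, leaving
$$4-4r^2+8p^2+8q^2-16p^2q^2=4(1-r^2)+8\left[p^2(1-q^2)+q^2(1-p^2)\right]\ge0.\qquad\square$$

*Example.* For $(1+z)^4$: $36=4+2\cdot16$. For $(1+z^2)^2$: $4=4+0$. Equality holds in both.

Apply Lemma 5 to $G_\theta$ when it is not identically $0$ (otherwise the inequality is trivial), and average over $\theta$ with Lemma 2(iii), (iv). Together with (9) for $n=4$ this gives
$$S_2\le4S_0+2S_1,\qquad S_1\le16S_0.\tag{11}$$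

**Proof of Theorem 4.** **Step 1: reduction.** Let $n=4$ and let $\lambda$ be the right side of the claimed formula. The three entries, times $16$, are the values of $\|P'\|_2^2/\|P\|_2^2$ at $z^4+R^4$, $(z^2+R^2)^2$, $(z+R)^4$; for the middle one the computation is $\|4z^3+4R^2z\|_2^2=16(1+R^4)$ and $\|z^4+2R^2z^2+R^4\|_2^2=1+4R^4+R^8$. All three polynomials lie in $\mathcal P_4(R)$, so the maximum is at least $\lambda$ if it exists, and it remains to show $\Phi(Q)\le0$ for all $Q$. By the choice of $\lambda$ and (3), $\Phi\le0$ at $1+z^4$, $(1+z^2)^2$, $(1+z)^4$: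
$$\gamma_0\le0,\qquad\gamma_0+4c_2\le0,\qquad\gamma_0+16\gamma_1+36c_2\le0.\tag{12}$$

**Step 2: the range $\lambda\le1$.** Since $\Phi((1+z)^4)\le0$, this is (6).

**Step 3: if $\lambda>1$, then $\Phi(Q)\le\Phi(Q^*)$.** By Lemma 2(i), $D_0=D_3$ and $D_1=D_2$, so
$$\Phi(Q)-\Phi(Q^*)=-(c_1-c_0+c_4-c_3)D_0-(c_3-c_1)D_1 .$$
Both coefficients in parentheses are positive:
$$s^3(c_3-c_1)=(9-\lambda)-(1-\lambda)s^2=8+(\lambda-1)(s^2-1)>0,$$
$$s^4(c_1-c_0+c_4-c_3)=(1-\lambda)s^3+\lambda s^4+(16-\lambda)-(9-\lambda)s=s^3-9s+16+\lambda(s-1)(s^3+1)>0 .$$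
In the last line, $s^3-9s+16$ has its minimum over $s>0$ at $s=\sqrt3$, with value $16-6\sqrt3>0$.

**Step 4: the symmetrized sum.** Since $\gamma_2=2c_2$ and $S_2=2|q_2|^2$, Step 3 and (8) give
$$2\Phi(Q)\le\gamma_0S_0+\gamma_1S_1+c_2S_2 .$$
Suppose $c_2\le0$. Then $\gamma_2=2c_2\le0$ and $\gamma_0\le0$, so $\gamma_1<0$ by Lemma 3, and the sum is $\le0$.

Suppose $c_2>0$. By the first part of (11), the sum is at most
$$(\gamma_0+4c_2)S_0+(\gamma_1+2c_2)S_1 .$$
If $\gamma_1+2c_2\le0$, this is $\le0$ by the second inequality in (12). If $\gamma_1+2c_2>0$, use $S_1\le16S_0$: it is at most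
$$(\gamma_0+4c_2+16\gamma_1+32c_2)S_0=(\gamma_0+16\gamma_1+36c_2)S_0\le0$$
by the third inequality in (12). So $\Phi(Q)\le0$ always. The value $\lambda$ is attained by one of the three polynomials, and the formula for the maximum is proved.

**Step 5: the failure range.** The right side of (2), squared, is $16$ times the maximum of the first and third entries. By the formula just proved, (2) fails for $n=4$ if and only if the middle entry strictly exceeds both of the others.

*Against the first entry.* With $t=R^4=s^2$,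
$$\frac{1+t}{1+4t+t^2}>\frac1{1+t^2}\iff1+t+t^2+t^3>1+4t+t^2\iff t^2>3\iff s>3^{1/4}.$$

*Against $A_4$.* The two products to compare are
$$(1+s^2)(1+16s+36s^2+16s^3+s^4)=1+16s+37s^2+32s^3+37s^4+16s^5+s^6,$$
$$(1+4s^2+s^4)(1+9s+9s^2+s^3)=1+9s+13s^2+37s^3+37s^4+13s^5+9s^6+s^7 .$$
Their difference is $7s+24s^2-5s^3+3s^5-8s^6-s^7=s\,k(s)$. So the middle entry exceeds $A_4(R)$ if and only if $k(s)>0$.

*The root of $k$.* For $s\ge1$,
$$k'(s)=24-10s+12s^3-40s^4-6s^5\le(24+12-40)s^4-10s-6s^5<0 ,$$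
so $k$ is strictly decreasing on $[1,\infty)$. Also $k(1)=20>0$, $k(1.335)>0.07$ and $k(1.336)<-0.03$. (For $s=1.335$: $s^2=1.782225$, $s^4\approx3.176326$, $s^5\approx4.240395$, $s^6\approx5.660928$, giving $k\approx0.0738$. For $s=1.336$: $s^2=1.784896$, $s^4\approx3.185854$, $s^5\approx4.256301$, $s^6\approx5.686418$, giving $k\approx-0.0397$.) Hence $k$ has a unique root $s_*$ in $(1,\infty)$, it lies in $(1.335,1.336)$, and $k>0$ on $[1,s_*)$ while $k<0$ beyond $s_*$.

Since $1.317^2=1.734489>\sqrt3$, we have $3^{1/4}<1.317<s_*$, so the two conditions define a nonempty interval. The inequality (2) for $n=4$ is false exactly when $3^{1/4}<R^2<s_*$. $\square$
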